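# A regular space whose Tychonoff subspaces are all nowhere dense

## Two theorems on dense subspaces of regular spaces

**Theorem 1.** There is a ccc regular space $X$ with $|X|=2^{\omega}$ in which every Tychonoff subspace is nowhere dense. In particular $X$ has no dense Tychonoff subspace.

**Theorem 2.** Let $E$ be any regular space. There is a regular space $X$ such that every somewhere dense $D\subset X$ contains an infinite set $S$ on which every continuous map $D\to E$ is constant. Consequently every subspace of $X$ that embeds in a power of $E$ is nowhere dense. With $E=\mathbb R$: every subspace of $X$ whose points are separated by continuous real functions is nowhere dense.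

Both are theorems of ZFC. Let us fix the words in them.

**Definition.** A space $X$ is regular if it is $T_1$ and for every closed $F\subset X$ and every $x\in X\setminus F$ there are disjoint open sets $U\ni x$ and $V\supset F$. It is Tychonoff if it is $T_1$ and for every closed $F\subset X$ and every $x\in X\setminus F$ there is a continuous $f\colon X\to[0,1]$ with $f(x)=0$ and $f(F)\subset\{1\}$.

A subset $D\subset X$ is dense if $\overline D=X$, somewhere dense if $\overline D$ has nonempty interior, and nowhere dense otherwise. A space is ccc if every family of pairwise disjoint nonempty open sets is countable. We write $d(X)$ and $w(X)$ for density and weight.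

Every Tychonoff space is regular (take $U=f^{-1}[0,\tfrac12)$ and $V=f^{-1}(\tfrac12,1]$), and there are regular spaces that are not Tychonoff; we shall build one. The theorems concern a question taken from the paper "On Dense Subspaces Satisfying Stronger Separation Axioms": does every regular space have a dense Tychonoff subspace? In other words, if a regular space fails to be Tychonoff, can we always repair it by throwing points away while keeping a dense set? Theorem 1 says no. It says more: in $X$, a Tychonoff subspace is not dense in any nonempty open set. Theorem 2 replaces real-valued functions by maps into any regular space fixed in advance, and it locates one infinite set $S$ that all continuous maps $D\to E$ simultaneously fail to separate.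

We use the following elementary facts freely. A $T_1$ space is regular if and only if whenever $x\in U$ with $U$ open, there is an open $V$ with $x\in V\subset\overline V\subset U$. Regularity passes to subspaces and to products: if $x\in\prod U_\alpha$ with $U_\alpha=Z_\alpha$ for all but finitely many $\alpha$, choose open $V_\alpha\ni x_\alpha$ with $\overline{V_\alpha}\subset U_\alpha$, taking $V_\alpha=Z_\alpha$ where $U_\alpha=Z_\alpha$; then the closure of $\prod V_\alpha$ is $\prod\overline{V_\alpha}\subset\prod U_\alpha$. The Tychonoff property also passes to subspaces and products.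

## Spaces that do have a dense Tychonoff subspace

Some regular spaces cause no trouble. If the isolated points of $X$ are dense, they form a dense discrete subspace, which is Tychonoff. Small density is harmless too.

**Proposition 3.** Every separable regular space has a dense Tychonoff subspace. Hence "ccc" in Theorem 1 cannot be improved to "separable", and a regular space with no dense Tychonoff subspace has density at least $\omega_1$.

**Proof.** Let $Y$ be a countable dense subspace. Being countable, $Y$ is Lindelöf; being a subspace of a regular space, it is regular. A regular Lindelöf space is normal, and a normal $T_1$ space is Tychonoff by Urysohn's lemma. $\square$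

**Proposition 4.** Let $X$ be regular, and suppose every nonempty open set of $X$ contains a nonempty open set that has a dense Tychonoff subspace. Then $X$ has a dense Tychonoff subspace.

**Proof.** Let $\mathcal U$ be a maximal family of pairwise disjoint nonempty open sets each having a dense Tychonoff subspace, and choose such a $D_U\subset U$ for each $U\in\mathcal U$. By maximality and the hypothesis $\bigcup\mathcal U$ is dense, so $D=\bigcup_{U}D_U$ is dense. Each $D_U=D\cap U$ is open in $D$, so $D$ is the topological sum of the $D_U$. If $F\subset D$ is closed and $x\in D_U\setminus F$, take a continuous function on $D_U$ that is $0$ at $x$ and $1$ on $F\cap D_U$, and extend it by $1$ on the rest of $D$. So $D$ is Tychonoff. $\square$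

So in a counterexample there is a nonempty open set $V$ no nonempty open subset of which has a dense Tychonoff subspace. Nothing is forced outside $V$: if $X$ is as in Theorem 1, the topological sum of $X$ and $[0,1]$ is still a counterexample, since a dense subset of the sum meets $X$ in a dense subset of $X$.

The lesson is that a single bad point, or a sparse set of bad points, will not do. The bad behavior has to be spread over an open set, and it has to survive passage to all dense subsets of that open set. We first make a single bad point.

## A separable regular space that is not Tychonoff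

**Proposition 5.** There is a separable regular space $Z$ with $|Z|=2^\omega$ that is not Tychonoff.

**Step 1: the points and the topology.** Let $T=2^{<\omega}$ be the set of finite $0$–$1$ sequences. Let $Q\subset 2^\omega$ be the countable dense set of eventually zero sequences, and $P=2^\omega\setminus Q$. For $k\ge1$ let $C_k=P$ if $k$ is odd and $C_k=Q$ if $k$ is even. The points of $Z$ are the pairs $(s,k)$ with $s\in T$, $k\ge0$; the pairs $(c,k)$ with $k\ge1$, $c\in C_k$; and a point $\infty$. Basic neighborhoods are

- $\{(s,k)\}$ for $s\in T$, $k\geq 0$;
- $N_m(c,k)=\{(c,k)\}\cup\{(c|n,k-1),(c|n,k):n\ge m\}$ for $m\in\omega$;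
- $W_n=\{\infty\}\cup\{(s,k):s\in T,\ k\ge n\}\cup\{(c,k):k\ge n+1\}$ for $n\ge1$.

Think of level $k$ as a copy of the tree $T$ made of isolated points. The point $(c,k)$ is a limit of the branch $c$ both in level $k-1$ and in level $k$, so it glues these two levels together along $c$. For example, $N_0(000\ldots,2)$ consists of $(000\ldots,2)$ and all $(0^n,1)$ and $(0^n,2)$, where $0^n$ is the string of $n$ zeros.

These sets form a base of a topology. If $(c,k)\in W_n$, then $k-1\ge n$, so $N_m(c,k)\subset W_n$; if $(c,k)\notin W_n$, then $W_n\cap N_m(c,k)$ consists of isolated points. If $(c,k)\ne(c',k')$, then $N_m(c,k)\cap N_{m'}(c',k')$ consists of isolated points, because the only non-isolated point of $N_m(c,k)$ is $(c,k)$. Two sets of the same kind at the same point are nested.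

The space is $T_1$: given a point and another point $q$, some basic neighborhood of the first misses $q$. For $(s,k)$ use the singleton. For $(c,k)$ the set $N_m(c,k)$ contains no other non-isolated point, and it misses $(s,j)$ once $m>|s|$. For $\infty$, the set $W_n$ misses $(s,k)$ and $(c,k)$ once $n>k$.

Let $I=T\times\omega$ be the set of isolated points. It is countable and meets every basic neighborhood, so $Z$ is separable; and $|Z|=2^\omega$.

**Step 2: $Z$ is regular.** For isolated points and for the points $(c,k)$ we show that the basic neighborhoods are clopen. Singletons $\{(s,k)\}$ are open and, by $T_1$, closed. To see that $N_m(c,k)$ is closed, take a point outside it. If the point is isolated there is nothing to do. If it is $(c',k')$ with $c'\ne c$, choose $l$ with $c'|l\ne c|l$. Then $c'|n\neq c|n'$ whenever $n\ge l$ (the lengths would have to agree, and $c'|n=c|n$ gives $c'|l=c|l$), so $N_l(c',k')\cap N_m(c,k)=\emptyset$. If it is $(c,k')$ with $k'\neq k$, then $c\in C_k\cap C_{k'}$, so $k$ and $k'$ have the same parity, so $\{k-1,k\}\cap\{k'-1,k'\}=\emptyset$, and $N_0(c,k')\cap N_m(c,k)=\emptyset$. If it is $\infty$, then $W_{k+1}\cap N_m(c,k)=\emptyset$.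

At $\infty$ we show $\overline{W_{n+1}}\subset W_n$. A point outside $W_n$ is either $(s,k)$ with $k<n$, which is isolated and not in $W_{n+1}$, or $(c,k)$ with $k\le n$. In the second case all members of $N_0(c,k)$ have second coordinate at most $n$, so $N_0(c,k)\cap W_{n+1}=\emptyset$.

The alternation of $P$ and $Q$ is needed here. If some $c$ belonged to both $C_k$ and $C_{k+1}$, the sequence $(c|n,k)$ would converge to both $(c,k)$ and $(c,k+1)$, and $Z$ would not even be Hausdorff.

**Step 3: $Z$ is not Tychonoff.** We show that the point $\infty$ and the closed set $Z\setminus W_1$ cannot be separated by a continuous function. Suppose $\varphi\colon Z\to[0,1]$ is continuous, $\varphi(\infty)=0$ and $\varphi=1$ on $Z\setminus W_1$. The value $1$ will climb from level to level. The climb alternates between the uncountable set $P$ and the countable set $Q$, so we measure size by Baire category in $2^\omega$. Write $[s]=\{x\in2^\omega:s\subset x\}$; recall that a set is comeager if its complement is meager, and that by the Baire category theorem a comeager set is not meager in any $[t]$. The claim is: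

$$\text{for every odd } k,\quad G_k=\{b\in P:\varphi(b,k)=1\}\ \text{ is comeager in } 2^\omega. \tag{1}$$

For $k=1$ we have $(b,1)\notin W_1$ for every $b\in P$, so $G_1=P$, whose complement $Q$ is countable. Now assume (1) for $k$, and let $r'<r<1$.

*From level $k$ to level $k+1$.* If $b\in G_k$, then $(b|n,k)\to(b,k)$, so $\varphi(b|n,k)\to1$. Hence $G_k=\bigcup_jG^j$, where
$$G^j=\{b\in G_k:\varphi(b|n,k)>r\ \text{ for all } n\ge j\}.$$
Let $O$ be the union of all $[s]$ such that $G^j\cap[s]$ is dense in $[s]$ for some $j$. The set $O$ is open. It is also dense: given $t\in T$, the set $G_k\cap[t]$ is not meager, so some $G^j\cap[t]$ is not nowhere dense. Its closure contains some $[s]$, and $[s]\subset[t]$ because $[t]$ is closed. Thus $G^j$ is dense in $[s]$ and $[s]\subset O\cap[t]$.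

Let $a\in Q\cap O$, say $a\in[s]$ with $G^j$ dense in $[s]$. For $n\ge\max(j,|s|)$ we have $[a|n]\subset[s]$, so there is $b\in G^j$ with $b|n=a|n$, and therefore $\varphi(a|n,k)=\varphi(b|n,k)>r$. Since $a\in Q=C_{k+1}$ and $(a|n,k)\to(a,k+1)$, we get
$$\varphi(a,k+1)\ge r\qquad\text{for all } a\in Q\cap O. \tag{2}$$

*From level $k+1$ to level $k+2$.* For $l\in\omega$ let
$$M_l=\bigcup\{[a|n]: a\in Q\cap O,\ n\ge l,\ \varphi(a|n,k+1)>r'\}.$$
This is open. It contains $Q\cap O$: for $a\in Q\cap O$ we have $(a|n,k+1)\to(a,k+1)$, and $\varphi(a,k+1)\ge r>r'$ by (2), so $\varphi(a|n,k+1)>r'$ for all large $n$. Since $Q$ is dense and $O$ is open dense, $Q\cap O$ is dense. So each $M_l$ is open dense, and $\bigcap_lM_l$ is comeager. Let $b\in P\cap\bigcap_lM_l$. For each $l$ there are $a$ and $n\ge l$ as in the definition of $M_l$ with $b|n=a|n$, so $\varphi(b|n,k+1)>r'$ for infinitely many $n$. Since $b\in P=C_{k+2}$ and $(b|n,k+1)\to(b,k+2)$, we get $\varphi(b,k+2)\ge r'$.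

Thus $\{b\in P:\varphi(b,k+2)\ge r'\}$ is comeager for every $r'<1$. Intersecting over a sequence $r'\to1$ shows that $G_{k+2}$ is comeager, which proves (1).

*The contradiction.* Comeager sets are nonempty, so for each odd $k$ pick $b_k\in G_k$. For odd $k\ge n+1$ we have $(b_k,k)\in W_n$, so $(b_k,k)\to\infty$ along odd $k$. But $\varphi(b_k,k)=1$ and $\varphi(\infty)=0$. $\square$

This $Z$ is not a counterexample to the question: $I$ is a dense discrete subspace. All its badness sits at one point.

## Powers of $Z$, patterns, and independent functions

A natural way to spread the badness is to take a power $Z^\kappa$, where every point lies on many copies of $Z$: fix all coordinates but one. A Tychonoff subspace cannot contain such a copy when $Z$ is not Tychonoff. But dense subsets of $Z^\kappa$ need not contain any of these copies. For the $Z$ of Proposition 5, $I^\kappa$ is a dense zero-dimensional, hence Tychonoff, subspace of $Z^\kappa$. So we must pass to a cleverly chosen $X\subset Z^\kappa$, and ask that each somewhere dense $D\subset X$ still see copies of $Z$, if not inside $D$ then inside its projections to small sets of coordinates. Let us set up the language.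

**Standing notation.** From now on $Z$ is a regular space with at least two points, $\mu\ge d(Z)$ is an infinite cardinal, $\lambda=\lambda^\mu\ge|Z|$, and $\kappa=2^\lambda$. Note that $\lambda\geq 2$ and $\lambda=\lambda^\mu\ge2^\mu$, so $\mu<\lambda<\kappa$. The reader may keep in mind $\mu=\omega$, $\lambda=2^\omega$, $\kappa=2^{2^\omega}$ and the $Z$ of Proposition 5. The map $\pi_K\colon Z^\kappa\to Z^K$ is the projection, also written $\pi_K(x)=x|K$. A basic box is a set $B=\prod_{\alpha<\kappa}U_\alpha$ with all $U_\alpha\subset Z$ nonempty open and $U_\alpha=Z$ for all but finitely many $\alpha$; the finite set of exceptional $\alpha$ is its support.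

**Definition.** A pattern is a pair $(J,v)$ with $J\subset\kappa$, $|J|\le\mu$ and $v\in Z^J$. We write $(J',v')\ge(J,v)$ if $J'\supset J$ and $v'|J=v$. A set $D\subset Z^\kappa$ is full above $(J,v)$ if for every pattern $(J',v')\ge(J,v)$ there is $x\in D$ with $x|J'=v'$.

So a pattern prescribes at most $\mu$ coordinates, and $D$ is full above $(J,v)$ if every prescription extending $(J,v)$ is realized by a point of $D$. For instance, for $p\in Z$ the set $\{x\in Z^\kappa:x_5=p\}$ is full above the pattern that prescribes the value $p$ at coordinate $5$ and nothing else, and it is not full above $(\emptyset,\emptyset)$. A set full above $(\emptyset,\emptyset)$ is dense in $Z^\kappa$: given a box, prescribe on its support values lying in the box.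

Small sets that realize many prescriptions come from independent families of functions. The finite version is a textbook theorem, and its proof is short enough to serve as a warm-up.

**Theorem 6 (Hewitt–Marczewski–Pondiczery, for powers).** If $|L|\le2^\mu$, then $d(Z^L)\le\mu$.

**Proof.** We may take $L\subset\mathcal P(\mu)$. Let $R$ be a dense subset of $Z$ with $|R|\le\mu$. For each finite $a\subset\mu$ and each $F\colon\mathcal P(a)\to R$ let $x^{a,F}\in Z^L$ have coordinates $x^{a,F}_A=F(A\cap a)$ for $A\in L$. There are at most $\mu$ such points. Given distinct $A_1,\dots,A_n\in L$ and nonempty open $U_1,\dots,U_n\subset Z$, choose a finite $a\subset\mu$ containing an element of each symmetric difference $A_i\triangle A_j$, $i\ne j$. The sets $A_i\cap a$ are then distinct, so there is $F$ with $F(A_i\cap a)\in U_i\cap R$ for all $i$, and $x^{a,F}_{A_i}\in U_i$. $\square$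

We need to prescribe $\mu$ coordinates, not finitely many, and with exact values. For functions $h_\alpha\colon\lambda\to Z$ $(\alpha<\kappa)$ and a pattern $(J,v)$ put
$$[h;J,v]=\{\xi<\lambda: h_\alpha(\xi)=v_\alpha\ \text{ for all }\alpha\in J\}.$$
A larger pattern gives a smaller set.

**Lemma 7 (Engelking–Karłowicz).** There are functions $h_\alpha\colon\lambda\to Z$ $(\alpha<\kappa)$ with $[h;J,v]\ne\emptyset$ for every pattern $(J,v)$.

**Proof.** Let $\Sigma$ be the set of pairs $(a,F)$ where $a\subset\lambda$, $|a|\le\mu$, and $F$ is a function into $\lambda$ whose domain is a family of at most $\mu$ subsets of $a$. We count: there are at most $\lambda^\mu=\lambda$ sets $a$; each has at most $2^\mu\le\lambda$ subsets, hence at most $\lambda^\mu=\lambda$ possible domains; and for each domain there are at most $\lambda^\mu=\lambda$ functions. So $|\Sigma|\le\lambda$, and singletons $a$ show $|\Sigma|=\lambda$.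

For $A\subset\lambda$ define $h_A\colon\Sigma\to\lambda$ by $h_A(a,F)=F(A\cap a)$ if $A\cap a\in\mathrm{dom}\,F$, and $h_A(a,F)=0$ otherwise. Suppose we are given distinct sets $A_j\subset\lambda$ $(j\in J,\ |J|\le\mu)$ and values $w_j\in\lambda$. Choose one element from each $A_i\triangle A_j$ with $i\ne j$, and let $a$ be the set of the chosen elements. Then $|a|\le\mu$ and the sets $A_j\cap a$ are distinct, so we may define $F(A_j\cap a)=w_j$. Then $h_{A_j}(a,F)=w_j$ for all $j\in J$.

Finally compose with a surjection $s\colon\lambda\to Z$: to obtain values $v_j\in Z$, choose $w_j$ with $s(w_j)=v_j$. Identify $\Sigma$ with $\lambda$, and index the $2^\lambda$ functions $s\circ h_A$ by $\kappa$. $\square$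

Now the first thing to try is the set of points with these coordinates,
$$Y=\{y_\xi:\xi<\lambda\},\qquad y_\xi=(h_\alpha(\xi))_{\alpha<\kappa}.$$
Lemma 7 says exactly that $Y$ is full above $(\emptyset,\emptyset)$. If every somewhere dense subset of $Y$ were full above some pattern, we would be in good shape. This is where it stops. Take the $Z$ of Proposition 5, $\mu=\omega$, $\lambda=2^\omega$, and in the proof of Lemma 7 choose $s$ with $s(0)\in I$. Let
$$\Lambda_0=\{(a,F)\in\Sigma: s(F(p))\in I\ \text{ for all } p\in\mathrm{dom}\,F\},\qquad D_0=\{y_\sigma:\sigma\in\Lambda_0\}.$$
All coordinates of all points of $D_0$ lie in $I$, so $D_0\subset I^\kappa$ is Tychonoff. Moreover $D_0$ is dense in $Z^\kappa$: given a box with support $\{A_1,\dots,A_n\}$, choose $v_i\in U_{A_i}\cap I$ and $w_i$ with $s(w_i)=v_i$, and run the proof of Lemma 7 for these sets and values; the resulting $(a,F)$ lies in $\Lambda_0$. So $Y$ has a dense Tychonoff subspace. And $D_0$ is not full above any pattern $(J,v)$: choose $\alpha\notin J$ and prescribe the value $\infty$ at $\alpha$ in addition.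

## Thin index sets and the space $X$

The set $\Lambda_0$ shows what has to be defeated: sets of indices that can be avoided above every pattern. The remedy is to spoil them. For each such set $A$ we sacrifice a coordinate $\alpha$ and make it constant on $A$. Then the points with index in $A$ lie in a closed set with empty interior, and can no longer be dense. Two things must be checked: that there are enough coordinates, and that the sacrifices do not destroy fullness. Fix functions $h_\alpha$ as in Lemma 7.

**Definition.** A set $A\subset\lambda$ is thin if for every pattern $(J,v)$ there is a pattern $(J',v')\ge(J,v)$ with $A\cap[h;J',v']=\emptyset$.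

For example, $\emptyset$ is thin, and by Lemma 7 the whole of $\lambda$ is not. A singleton $\{\xi\}$ is thin: given $(J,v)$, pick $\alpha\in\kappa\setminus J$ and prescribe at $\alpha$ a value different from $h_\alpha(\xi)$. The set $\Lambda_0$ above is thin (prescribe $\infty$ at a new coordinate). On the other hand, $\{\xi:h_5(\xi)=p\}$ is not thin, since it meets $[h;J',v']$ for every pattern extending the one that prescribes $p$ at coordinate $5$.

**Lemma 8.** A union of at most $\mu$ thin sets is thin.

**Proof.** Let $A_i$ $(i<\mu)$ be thin; repetitions are allowed, and an empty union is $\emptyset$, which is thin. Let $(J,v)$ be a pattern. Build an increasing chain of patterns $(J_i,v_i)$, $i\le\mu$, starting with $(J_0,v_0)=(J,v)$. Given $(J_i,v_i)$, let $(J_{i+1},v_{i+1})\ge(J_i,v_i)$ satisfy $A_i\cap[h;J_{i+1},v_{i+1}]=\emptyset$. At limits take unions; these are unions of at most $\mu$ sets of size at most $\mu$, so the sizes stay at most $\mu$. Then $[h;J_\mu,v_\mu]\subset[h;J_{i+1},v_{i+1}]$ misses $A_i$ for every $i<\mu$. $\square$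

**Construction of $X$.** There are at most $2^\lambda=\kappa$ thin sets, and at least one. So we can list them as $\{A_\alpha:\alpha<\kappa\}$ with every thin set occurring infinitely often. Here the exact size $\kappa=2^\lambda$ is used: there are as many coordinates as there could be subsets of $\lambda$. Fix $z_0\in Z$ and define
$$g_\alpha(\xi)=\begin{cases}h_\alpha(\xi)&\text{if }\xi\notin A_\alpha,\\ z_0&\text{if }\xi\in A_\alpha,\end{cases}\qquad x_\xi=(g_\alpha(\xi))_{\alpha<\kappa},\qquad X=\{x_\xi:\xi<\lambda\}\subset Z^\kappa.$$
As a subspace of a product of regular spaces, $X$ is regular; and $|X|\le\lambda$. For $D\subset X$ let $A_D=\{\xi<\lambda:x_\xi\in D\}$.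

**Lemma 9.** Let $D\subset X$.

1. If $A_D$ is not thin, then $D$ is full above some pattern.
2. $X$ is full above $(\emptyset,\emptyset)$. In particular $X$ is dense in $Z^\kappa$.
3. If $A_D$ is thin, then $D$ is nowhere dense in $X$.

Hence every somewhere dense $D\subset X$ is full above some pattern.

**Proof.** *Parts 1 and 2: the changes made on a thin set can be avoided.* Let $A\subset\lambda$ and a pattern $(J,v)$ be such that $A\cap[h;J',v']\neq\emptyset$ for all $(J',v')\ge(J,v)$. We claim that for every $(J',v')\ge(J,v)$ there is $\xi\in A$ with $x_\xi|J'=v'$. By Lemma 8 the set $\bigcup_{\alpha\in J'}A_\alpha$ is thin, since $|J'|\le\mu$. So there is $(J'',v'')\ge(J',v')$ with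
$$[h;J'',v'']\cap\bigcup_{\alpha\in J'}A_\alpha=\emptyset.$$
As $(J'',v'')\ge(J,v)$, we can pick $\xi\in A\cap[h;J'',v'']$. For $\alpha\in J'$ we have $\xi\notin A_\alpha$, so $g_\alpha(\xi)=h_\alpha(\xi)=v''_\alpha=v'_\alpha$. Thus $x_\xi|J'=v'$, as claimed.

If $A_D$ is not thin, some $(J,v)$ satisfies the assumption for $A=A_D$, and since $x_\xi\in D$ for $\xi\in A_D$, the claim says that $D$ is full above $(J,v)$. This is part 1. By Lemma 7 the assumption holds for $A=\lambda$ and $(J,v)=(\emptyset,\emptyset)$, which gives part 2; density follows as noted after the definition of fullness.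

*Part 3: the sacrificed coordinate.* Suppose $A_D$ is thin and let $B=\prod U_\alpha$ be a basic box. As $A_D$ is listed infinitely often and $B$ has finite support, there is $\alpha$ with $A_\alpha=A_D$ and $U_\alpha=Z$. The set $V=\{x\in X\cap B:x_\alpha\ne z_0\}$ is open in $X$, because $Z$ is $T_1$. It is nonempty: by part 2 there is $x\in X$ with prescribed values in $U_\beta$ for $\beta$ in the support of $B$, and a prescribed value other than $z_0$ at $\alpha$. If $x\in D$, then $x=x_\xi$ for some $\xi\in A_D=A_\alpha$, so $x_\alpha=g_\alpha(\xi)=z_0$. Hence $V\cap D=\emptyset$. So every nonempty open subset of $X$ contains a nonempty open set missing $D$, that is, $D$ is nowhere dense.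

*The last statement.* If $D$ is somewhere dense, $A_D$ is not thin by part 3, and part 1 applies. $\square$

The converse of the last statement fails, and we do not need it: $\{x\in X:x_5=p\}$ is full above a pattern by part 2, but if $p$ is not isolated in $Z$ it is a closed subset of $X$ with empty interior.

## Continuous maps depend on few coordinates

Fullness controls projections of $D$ to at most $\mu$ coordinates. To use it against a continuous function on $D$, we need the function to factor continuously through such a projection. This rests on a bound for disjoint families.

**Lemma 10.** Every family of pairwise disjoint nonempty open sets in $Z^\kappa$ has size at most $\mu$.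

**Proof.** Otherwise, shrinking the sets, there are $\mu^+$ pairwise disjoint basic boxes. Let $L$ be the union of their supports; then $|L|\le\mu^+\le2^\mu$, so $d(Z^L)\le\mu$ by Theorem 6. Each box satisfies $B=\pi_L^{-1}(\pi_L(B))$, so the projections of the boxes to $Z^L$ are $\mu^+$ pairwise disjoint nonempty open sets. Each must contain a point of a dense set of size at most $\mu$, a contradiction. $\square$

**Lemma 11.** Let $B$ be a basic box in $Z^\kappa$, let $D_1\subset B$ be dense in $B$, let $E$ be a regular space with $w(E)\le\mu$, and let $f\colon D_1\to E$ be continuous. There is $K\subset\kappa$ with $|K|\le\mu$ such that for every $K'$ with $K\subset K'\subset\kappa$ we have $f=g\circ\pi_{K'}|D_1$ for some continuous $g\colon\pi_{K'}(D_1)\to E$, where $\pi_{K'}(D_1)\subset Z^{K'}$.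

**Proof.** **Step 1: extend preimages to open sets of the box.** Let $\mathcal B$ be a base of $E$ with $|\mathcal B|\le\mu$, and $\mathcal B^*=\mathcal B\cup\{E\setminus\overline O:O\in\mathcal B\}$. For $O\in\mathcal B^*$ choose $\hat O\subset B$ open in $Z^\kappa$ with $\hat O\cap D_1=f^{-1}(O)$. For $O,O'\in\mathcal B^*$ we have
$$O\cap O'=\emptyset\ \Rightarrow\ \hat O\cap\hat O'=\emptyset\ \Rightarrow\ \hat O\cap\overline{\hat O'}=\emptyset. \tag{3}$$
Indeed, if $O\cap O'=\emptyset$, the open subset $\hat O\cap\hat O'$ of $B$ misses $D_1$, which is dense in $B$, so it is empty. An open set disjoint from $\hat O'$ is disjoint from its closure.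

**Step 2: find the coordinates.** For $O\in\mathcal B^*$ let $\tilde O$ be the union of a maximal disjoint family of basic boxes contained in $\hat O$. By maximality $\tilde O$ is dense in $\hat O$: otherwise the nonempty open set $\hat O\setminus\overline{\tilde O}$ would contain another box. By Lemma 10 the family has at most $\mu$ members, so the union $K_O$ of their supports has size at most $\mu$. Let $K=\bigcup_{O\in\mathcal B^*}K_O$; then $|K|\le\mu$. Let $K\subset K'\subset\kappa$. Then $\tilde O=\pi_{K'}^{-1}(\pi_{K'}(\tilde O))$. Since $\pi_{K'}$ is continuous, open and onto, closures commute with preimages under it, and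
$$\overline{\hat O}=\overline{\tilde O}=\pi_{K'}^{-1}\big(\overline{\pi_{K'}(\tilde O)}\big)\qquad(O\in\mathcal B^*). \tag{4}$$
So whether a point belongs to $\overline{\hat O}$ depends only on its coordinates in $K'$. This is what the passage from $\hat O$ to its closure buys: $\hat O$ itself may depend on many more coordinates.

**Step 3: $g$ is well defined.** Suppose $x,y\in D_1$, $x|K'=y|K'$ and $f(x)\ne f(y)$. As $E$ is Hausdorff, pick disjoint $O\ni f(x)$, $O'\ni f(y)$ in $\mathcal B$. Then $y\in\hat O'\subset\overline{\hat O'}$, so $x\in\overline{\hat O'}$ by (4). But $x\in\hat O$, which contradicts (3).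

**Step 4: $g$ is continuous.** Let $u=\pi_{K'}(x)$ with $x\in D_1$, and let $G\ni f(x)=g(u)$ be open in $E$. By regularity of $E$, pick $O\in\mathcal B$ with $f(x)\in O\subset\overline O\subset G$, and put $O^*=E\setminus\overline O\in\mathcal B^*$. Since $O\cap O^*=\emptyset$ and $x\in\hat O$, (3) gives $x\notin\overline{\hat{O^*}}$. By (4), $u$ lies in the open set $V=Z^{K'}\setminus\overline{\pi_{K'}(\tilde{O^*})}$. If $y\in D_1$ and $\pi_{K'}(y)\in V$, then $y\notin\overline{\hat{O^*}}$ by (4), so $f(y)\notin O^*$, that is, $g(\pi_{K'}(y))=f(y)\in\overline O\subset G$. $\square$

## Carrying the failure from $Z$ to $X$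

**Theorem 12.** If $Z$ is regular and not Tychonoff, then every Tychonoff subspace of the space $X$ constructed above is nowhere dense.

**Proof.** Suppose $D\subset X$ is Tychonoff and somewhere dense. We build a continuous function on $Z$ that cannot exist.

**Step 1: localize $D$ to a box.** The closure of $D$ in $X$ contains $X\cap B$ for some basic box $B$, so $D_1:=D\cap B$ is dense in $X\cap B$. As $X$ is dense in $Z^\kappa$ and $B$ is open, $X\cap B$ is dense in $B$; hence $D_1$ is dense in $B$. The closure of $D_1$ in $X$ contains the nonempty open set $X\cap B$, so $D_1$ is somewhere dense in $X$. By Lemma 9, $D_1$ is full above some pattern $(J,v)$. As a subspace of $D$, $D_1$ is Tychonoff.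

**Step 2: put the bad point of $Z$ into a free coordinate.** Since $Z$ is $T_1$ and not Tychonoff, there are $z^*\in Z$ and an open $W\ni z^*$ such that no continuous $\varphi\colon Z\to[0,1]$ has $\varphi(z^*)=0$ and $\varphi=1$ on $Z\setminus W$. Fix $i\in\kappa\setminus J$. By fullness pick $d\in D_1$ with $d|J=v$ and $d_i=z^*$. The set $\{x\in D_1:x_i\in W\}$ is an open neighborhood of $d$ in $D_1$. As $D_1$ is Tychonoff, there is a continuous $f\colon D_1\to[0,1]$ with $f(d)=0$ and $f(x)=1$ whenever $x\in D_1$ and $x_i\notin W$.

**Step 3: factor $f$.** Apply Lemma 11 with $E=[0,1]$, whose weight is at most $\omega\le\mu$, to get $K$. Let $K'=K\cup J\cup\{i\}$, so $|K'|\le\mu$, and write $f=g\circ\pi_{K'}|D_1$ with $g$ continuous on $\pi_{K'}(D_1)$. If $u\in Z^{K'}$ and $u|J=v$, then $(K',u)$ is a pattern with $(K',u)\ge(J,v)$, so fullness gives $x\in D_1$ with $x|K'=u$. Thus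
$$\pi_{K'}(D_1)\supset\{u\in Z^{K'}:u|J=v\}. \tag{5}$$

**Step 4: run $g$ along a copy of $Z$.** For $z\in Z$ let $e(z)\in Z^{K'}$ be $d|K'$ with its $i$-th coordinate replaced by $z$. The map $e$ is continuous, and $e(z)|J=v$ because $i\notin J$ and $d|J=v$. By (5), $\varphi=g\circ e\colon Z\to[0,1]$ is defined on all of $Z$, and it is continuous. As $d_i=z^*$, we have $e(z^*)=d|K'$, so $\varphi(z^*)=g(d|K')=f(d)=0$. If $z\notin W$, then by (5) $e(z)=\pi_{K'}(x)$ for some $x\in D_1$; here $x_i=z\notin W$, so $\varphi(z)=g(\pi_{K'}(x))=f(x)=1$. This contradicts the choice of $z^*$ and $W$. $\square$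

The set $D_1$ itself need not contain a copy of $Z$; the copy $e(Z)$ lives in the projection $\pi_{K'}(D_1)$, and $g$ is defined there. Any regular non-Tychonoff $Z$ already gives a regular space with no dense Tychonoff subspace. A separable $Z$ makes the result ccc and small.

**Proof of Theorem 1.** Take $Z$ from Proposition 5 and $\mu=\omega$, $\lambda=2^\omega$, $\kappa=2^{2^\omega}$. The requirements hold: $d(Z)\le\omega$, $\lambda^\omega=2^{\omega\cdot\omega}=\lambda$, and $|Z|=2^\omega=\lambda$. By Theorem 12 every Tychonoff subspace of $X$ is nowhere dense; a dense subspace of the nonempty space $X$ is somewhere dense, so none is Tychonoff. By Lemma 10 with $\mu=\omega$, $Z^\kappa$ is ccc. So is its dense subspace $X$: if $V_i$ are open in $Z^\kappa$ and the sets $V_i\cap X$ are nonempty and pairwise disjoint, then the $V_i$ are pairwise disjoint, since a nonempty $V_i\cap V_j$ would meet $X$. Finally $|X|\le\lambda=2^\omega$, and $|X|\ge2^\omega$ because by part 2 of Lemma 9 every element of $Z^\omega$ occurs as $x|\omega$ with $x\in X$. $\square$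

Under CH the space $X$ of Theorem 1 has size $2^\omega=\omega_1$. By Proposition 3 a counterexample has density, and so cardinality, at least $\omega_1$; hence under CH this $X$ has the least possible density and the least possible cardinality of a counterexample.

## Maps into an arbitrary regular space

For Theorem 2 we keep the space $X$ and the two lemmas, and change the input $Z$. In place of a space where one point cannot be separated from one closed set by a real function, we use a space with no nonconstant maps into $E$ at all. Such spaces are provided by a theorem of Herrlich (H. Herrlich, *Wann sind alle stetigen Abbildungen in $Y$ konstant?*, Math. Z. 90 (1965) 152–154), which we quote: for every $T_1$ space $E$ there is a regular space $Z$ with more than one point such that every continuous map $Z\to E$ is constant. For $E=\mathbb R$ this is due to E. Hewitt (*On two problems of Urysohn*, Ann. of Math. 47 (1946) 503–509).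

**Proof of Theorem 2.** **Step 1: choose the parameters.** Given a regular $E$, take $Z$ from Herrlich's theorem, an infinite cardinal $\mu\ge\max(d(Z),w(E))$, $\lambda=2^{\mu\cdot|Z|}$ and $\kappa=2^\lambda$. Then $\lambda^\mu=2^{\mu\cdot|Z|\cdot\mu}=\lambda\ge|Z|$, so the construction of $X$ applies.

**Step 2: powers of $Z$ have only constant maps into $E$.** Let $L$ be any set and $\psi\colon Z^L\to E$ continuous. Fix $p\in Z^L$. If we let one coordinate of a point vary and keep the others fixed, $\psi$ becomes a continuous map $Z\to E$, which is constant. So changing one coordinate does not change the value of $\psi$, and neither does changing finitely many. Hence $\psi^{-1}(\psi(p))$ contains all points that differ from $p$ in finitely many coordinates. These are dense in $Z^L$, and $\psi^{-1}(\psi(p))$ is closed because $E$ is $T_1$. So $\psi$ is constant.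

**Step 3: choose $S$, before any map is given.** Let $D\subset X$ be somewhere dense. As in Step 1 of the proof of Theorem 12 (which did not use that $D$ is Tychonoff except for the last sentence), choose a basic box $B$ such that $D_1=D\cap B$ is dense in $B$ and somewhere dense in $X$, and a pattern $(J,v)$ above which $D_1$ is full. Put
$$S=\{x\in D_1:x|J=v\}.$$
To see that $S$ is infinite, take $L\subset\kappa\setminus J$ with $|L|=\mu$, which exists since $|J|\le\mu<\kappa$. For each $w\in Z^L$, fullness gives a point $x\in D_1$ with $x|J=v$ and $x|L=w$. Different $w$ give different points of $S$, so $|S|\ge|Z^L|\ge2^\mu$.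

**Step 4: every continuous $f\colon D\to E$ is constant on $S$.** Apply Lemma 11 to $f|D_1$; this is allowed since $w(E)\le\mu$. With $K'=K\cup J$, so that $|K'|\le\mu$, we get $f|D_1=g\circ\pi_{K'}|D_1$ with $g$ continuous on $\pi_{K'}(D_1)$. As in (5), fullness gives
$$\pi_{K'}(D_1)\supset C:=\{u\in Z^{K'}:u|J=v\},$$
and $C$ is homeomorphic to $Z^{K'\setminus J}$. By Step 2, $g$ is constant on $C$. Since $\pi_{K'}(S)\subset C$, $f$ is constant on $S$.

**Step 5: the consequences.** If a subspace $D$ of $X$ embeds in a power of $E$, the coordinates of the embedding are continuous maps $D\to E$ that separate the points of $D$. If $D$ were somewhere dense, no continuous map $D\to E$ would separate two points of $S$, and $S$ has more than one point; so $D$ is nowhere dense. For $E=\mathbb R$ the same argument shows that every subspace of $X$ whose points are separated by continuous real functions is nowhere dense. This includes all Tychonoff subspaces, since in a Tychonoff space $\{y\}$ is closed and any $x\ne y$ is separated from it by a continuous function into $[0,1]$. $\square$
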